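\title{The C*-envelope of the operator algebra of a cancellative monoid}

\begin{abstract}
Let $M$ be a cancellative monoid whose groupoid of germs $I_l(M)\ltimes\Omega$ is Hausdorff. We prove that the C*-envelope of the non-selfadjoint operator algebra $\mathcal A_\lambda(M)$ generated by the left regular representation of $M$ is the reduced boundary quotient $\partial C^*_\lambda(M)$. In particular this holds for cancellative finitely aligned monoids, and finite alignment is not used. The proof rests on an absorption property: a finite linear combination of elements of the left inverse hull is moved into $\mathcal A_\lambda(M)$ by right multiplication with $\lambda(q)$, for some $q$ in any prescribed principal right ideal. The same property describes the Shilov ideal of $\mathcal A_\lambda(M)$ for every cancellative monoid, with no Hausdorff hypothesis. We also weaken right cancellation, prove a converse for left reversible monoids, and show that the isomorphism fails for the left cancellative monoid $\langle a,b\mid ab=b^2\rangle$.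
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Two algebras generated by a monoid}
A monoid $M$ is \emph{left cancellative} if $ca=cb$ implies $a=b$, \emph{right cancellative} if $ac=bc$ implies $a=b$, and \emph{cancellative} if it is both. Throughout the paper $M$ is left cancellative. Then each $p\in M$ gives an isometry $\lambda(p)$ of $\ell^2(M)$ with $\lambda(p)\delta_x=\delta_{px}$, and $\lambda(p)\lambda(q)=\lambda(pq)$. The \emph{reduced semigroup C*-algebra} $C^*_\lambda(M)$ is the C*-algebra generated by these isometries. The \emph{operator algebra} $\mathcal A_\lambda(M)$ is the norm-closed algebra they generate without adjoints; it is the closed linear span of $\lambda(M)$.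

A non-selfadjoint algebra can generate many different C*-algebras, and the C*-envelope is the smallest of them. We recall the terms. A linear map $\varphi$ between subspaces of C*-algebras is \emph{completely isometric} if the entrywise map $\varphi^{(n)}$ on $n\times n$ matrices is isometric for every $n$, and \emph{bounded below} if $\|\varphi(y)\|\ge c\|y\|$ for some $c>0$ and all $y$. A \emph{C*-cover} of a unital operator algebra $\mathcal A$ is a pair $(B,j)$, where $j:\mathcal A\to B$ is a completely isometric homomorphism into a C*-algebra $B$ that is generated by $j(\mathcal A)$. Hamana's theorem provides a C*-cover $(C^*_{\mathrm{env}}(\mathcal A),\iota)$, the \emph{C*-envelope}, with the following universal property: for every C*-cover $(B,j)$ there is a surjective $*$-homomorphism $\pi:B\to C^*_{\mathrm{env}}(\mathcal A)$ with $\pi\circ j=\iota$.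

When $\mathcal A\subseteq B$ generates $B$, a closed two-sided ideal $J$ of $B$ is a \emph{boundary ideal} if $\mathcal A\to B/J$ is completely isometric. The kernel of $\pi:B\to C^*_{\mathrm{env}}(\mathcal A)$ is a boundary ideal. It contains every other one: $B/J$ is a C*-cover, the composition $B\to B/J\to C^*_{\mathrm{env}}(\mathcal A)$ agrees with $\pi$ on $\mathcal A$ and hence on $B$, and so $J\subseteq\ker\pi$. This largest boundary ideal is the \emph{Shilov ideal} of $\mathcal A$ in $B$, and the quotient of $B$ by it is $C^*_{\mathrm{env}}(\mathcal A)$. To compute $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$ is thus to decide which part of $C^*_\lambda(M)$ the algebra $\mathcal A_\lambda(M)$ does not see.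

If $M$ is a group, then $\lambda(p)^*=\lambda(p^{-1})$, so $\mathcal A_\lambda(M)=C^*_\lambda(M)$ and nothing is lost. If $M=\mathbb N$, then $\lambda(1)$ is the unilateral shift $S$, and the envelope is $C(\mathbb T)$ with $S$ sent to the coordinate function $z$ (a special case of Theorem~\ref{thm:main}; see Example~\ref{ex:N-groupoid}). The rank-one projection $1-SS^*$ is sent to zero: the envelope forgets what happens near the identity of $M$ and keeps what happens far out.

\subsection*{The boundary quotient and the question}
There is a C*-algebra, built from the combinatorics of right ideals alone, that is designed to keep only what happens far out. We describe it here and construct it in Sections~\ref{sec:hull} and~\ref{sec:boundary}. The maps $L_p:m\mapsto pm$ and their inverses generate an inverse monoid $I_l(M)$ of partial bijections of $M$. It acts by partial homeomorphisms on the compact space $\Omega$ of characters of the family of constructible right ideals of $M$, and $I_l(M)\ltimes\Omega$ denotes the groupoid of germs of this action. The maximal characters play the role of points at infinity of $M$;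 their closure is $\partial\Omega$. When $I_l(M)\ltimes\Omega$ is Hausdorff, the \emph{reduced boundary quotient} $\partial C^*_\lambda(M)$ is the reduced C*-algebra of the part of the groupoid over $\partial\Omega$ (Definition~\ref{def:boundary}). It is generated by isometries $v_p$, $p\in M$. For $M=\mathbb N$ it is $C(\mathbb T)$, so the natural guess is that the envelope and the boundary quotient agree.

For $p\in M$ let $pM=\{pm:m\in M\}$. A left cancellative monoid is \emph{right LCM} if each intersection $pM\cap qM$ is empty or of the form $rM$, and \emph{finitely aligned} if each $pM\cap qM$ is a finite, possibly empty, union $r_1M\cup\dots\cup r_kM$. Right LCM monoids are finitely aligned. Brix, Bruce and Dor-On \cite{BBD} proved the guess in two cases: for left cancellative small categories that embed in a groupoid, and, separately, for cancellative right LCM monoids, which are not assumed to embed in a group. There are cancellative right LCM monoids that do not embed in a group, and there are cancellative finitely aligned monoids that are neither right LCM nor embeddable in a group. The following question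 is posed in \cite{Talk}.

\medskip
\noindent\textbf{Question.} \emph{Let $M$ be a cancellative finitely aligned monoid with $I_l(M)\ltimes\Omega$ Hausdorff, so that $\partial C^*_\lambda(M)$ is defined. Is $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$?}
\medskip

\subsection*{Results}
The answer is yes, and finite alignment is not needed. We say that an isomorphism $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$ holds \emph{via $\lambda(p)\mapsto v_p$} if there is a $*$-isomorphism carrying $\iota(\lambda(p))$ to $v_p$ for every $p\in M$.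

\begin{theorem}\label{thm:main}
Let $M$ be a cancellative monoid with $I_l(M)\ltimes\Omega$ Hausdorff.
\begin{enumerate}
\item[(a)] There is a surjective $*$-homomorphism $Q:C^*_\lambda(M)\to\partial C^*_\lambda(M)$ with $Q(\lambda(p))=v_p$, and $Q$ is completely isometric on $\mathcal A_\lambda(M)$.
\item[(b)] Every $*$-homomorphism $\pi$ defined on $\partial C^*_\lambda(M)$ that is bounded below on $Q(\mathcal A_\lambda(M))$ is injective.
\item[(c)] Consequently $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$ via $\lambda(p)\mapsto v_p$.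
\end{enumerate}
\end{theorem}

The second theorem says what remains when the Hausdorff hypothesis or right cancellation is removed. It needs three definitions. A subset $D\subseteq M$ is \emph{dense} if it meets $pM$ for every $p\in M$. For $m\ne n$ in $M$, the set $\operatorname{Eq}(m,n)=\{x\in M:mx=nx\}$ is a right ideal, and right cancellation says that all these sets are empty. The following condition asks only that finitely many of them can be avoided by one principal right ideal.

\begin{enumerate}
\item[(S)] For every finite $F\subseteq M$ there is $q\in M$ with $mqx\ne nqx$ for all $x\in M$ and all distinct $m,n\in F$.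
\end{enumerate}
Right cancellative monoids satisfy (S) with $q=1$. Finally, let
\begin{equation}\label{eq:N}
\mathcal N=\{a\in C^*_\lambda(M):\ \text{for all }p\in M,\ \varepsilon>0\text{ there is }q\in pM\text{ with }\|a\lambda(q)\|<\varepsilon\}.
\end{equation}
Since $\lambda(q)$ maps $\ell^2(M)$ isometrically onto $\ell^2(qM)$, the number $\|a\lambda(q)\|$ is the norm of the restriction of $a$ to $\ell^2(qM)$. So $a\in\mathcal N$ when every principal right ideal contains smaller ones on which $a$ is as small as we like. The map $Q$ below is the one of Theorem~\ref{thm:main}(a); it exists for every left cancellative $M$ with Hausdorff groupoid (Proposition~\ref{prop:Q}).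

\begin{theorem}\label{thm:shilov}
Let $M$ be a left cancellative monoid.
\begin{enumerate}
\item[(1)] $\mathcal N$ is a closed two-sided ideal of $C^*_\lambda(M)$. It contains every closed ideal $J$ for which $\mathcal A_\lambda(M)\to C^*_\lambda(M)/J$ is bounded below.
\item[(2)] If \textup{(S)} holds, in particular if $M$ is any cancellative monoid, then $\mathcal N$ is the Shilov ideal of $\mathcal A_\lambda(M)$ in $C^*_\lambda(M)$, so that $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong C^*_\lambda(M)/\mathcal N$.
\item[(3)] If $I_l(M)\ltimes\Omega$ is Hausdorff, then $\mathcal N\subseteq\ker Q$. If moreover \textup{(S)} holds, then $\mathcal N=\ker Q$ and $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$ via $\lambda(p)\mapsto v_p$.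
\item[(4)] Let $I_l(M)\ltimes\Omega$ be Hausdorff. If $Q$ is injective on $\mathcal A_\lambda(M)$, then no set $\operatorname{Eq}(m,n)$ with $m\neq n$ is dense. Hence, if $M$ is left reversible, that is, $pM\cap qM\ne\emptyset$ for all $p,q$, the following are equivalent: $M$ is right cancellative; \textup{(S)} holds; $Q$ is injective on $\mathcal A_\lambda(M)$; $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))\cong\partial C^*_\lambda(M)$ via $\lambda(p)\mapsto v_p$.
\item[(5)] The monoid $M=\langle a,b\mid ab=b^2\rangle$ is left cancellative and right LCM with $I_l(M)\ltimes\Omega$ Hausdorff, but $\partial C^*_\lambda(M)\cong C(\mathbb T)$ is not isomorphic to $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$, not even as an abstract C*-algebra.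
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} shows the method on $\mathbb N$ and on the free monoid with two generators. Section~\ref{sec:hull} proves parts (1) and (2) of Theorem~\ref{thm:shilov} without groupoids. Section~\ref{sec:boundary} constructs $\partial C^*_\lambda(M)$ and $Q$. Section~\ref{sec:envelope} proves Theorem~\ref{thm:main} and part (3), and Section~\ref{sec:rc} proves parts (4) and (5).

\section{The method on two examples}\label{sec:model}

The heart of Theorem~\ref{thm:main} is part (b): no nonzero ideal of the boundary quotient is invisible to $\mathcal A_\lambda(M)$. For $M=\mathbb N$ the statement concerns $C(\mathbb T)$ and the polynomials in $z$, and it has a short proof.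

Let $\pi$ be a $*$-homomorphism on $C(\mathbb T)$ with $\|\pi(y)\|\ge c\|y\|$ for all polynomials $y$ in $z$. Let $f\in\ker\pi$ and $\varepsilon>0$, and choose a trigonometric polynomial $b=\sum_{|k|\le n}c_kz^k$ with $\|f-b\|\le\varepsilon$. The hypothesis says nothing about $b$, which contains negative powers of $z$. But $bz^n$ is a polynomial, and $fz^n\in\ker\pi$. Hence
\[
c\,\|bz^n\|\le\|\pi(bz^n)\|=\|\pi((b-f)z^n)\|\le\varepsilon ,
\]
so $\|fz^n\|\le\varepsilon+\varepsilon/c$. As $\|fz^n\|=\|f\|$ and $\varepsilon$ is arbitrary, $f=0$.

Two facts were used. First, multiplication by a suitable generator \emph{absorbs} the adjoints in $b$. Second, this multiplication loses no norm. The free monoid $M$ on $x,y$ shows what becomes of them. Here $\lambda(x)^*\lambda(y)=0$, because $xM\cap yM=\emptyset$. For $T=\lambda(x)^*+\lambda(y)\lambda(xx)^*$ we compute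
\[
T\lambda(xx)=\lambda(x)+\lambda(y),\qquad T\lambda(xy)=\lambda(y),\qquad T\lambda(yx)=T\lambda(yy)=0 .
\]
Absorption survives, in a form with two alternatives: after multiplication by $\lambda(q)$, with $q$ a long enough word, each summand of $T$ either becomes a generator $\lambda(m)$ or vanishes. The second fact fails, since $T\lambda(yx)=0$ while $T\neq0$: the product $T\lambda(q)$ sees only the restriction of $T$ to $\ell^2(qM)$. What saves the argument is that there is freedom in the choice of $q$. An absorbing word $q$ can be found with any prescribed prefix $p$. So the computation above shows that an element of $\ker\pi$ is small on some $qM$ inside every $pM$, which is the condition in \eqref{eq:N}. It remains to show that a nonzero element of the boundary quotient cannot be small in this sense. For this the conditional expectation onto $C(\partial\Omega)$ will produce one $p$ such that the element is large on every $qM\subseteq pM$.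

\section{The left inverse hull and negligible operators}\label{sec:hull}

\subsection*{Absorption}
A product of the operators $\lambda(p)$ and $\lambda(p)^*$ sends each basis vector of $\ell^2(M)$ to a basis vector or to zero, so it comes from a partial bijection of $M$. The \emph{left inverse hull} $I=I_l(M)$ is the inverse monoid of partial bijections of $M$ generated by the maps $L_p:M\to pM$, $m\mapsto pm$, and their inverses $L_p^{-1}:pM\to M$. The product $st$ is composition on the largest domain where it makes sense, and may be the empty map. For $s\in I$ and $X\subseteq M$ we write $s^{-1}[X]=\{x\in\operatorname{dom}(s):s(x)\in X\}$, so that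
\begin{equation}\label{eq:preimage}
\operatorname{dom}(st)=t^{-1}[\operatorname{dom}(s)],\qquad (st)^{-1}[X]=t^{-1}[s^{-1}[X]].
\end{equation}
The family $\mathcal J$ of \emph{constructible right ideals} is the smallest family of subsets of $M$ that contains $M$ and $\emptyset$ and is closed under $X\mapsto pX$ and $X\mapsto p^{-1}X=\{m\in M:pm\in X\}$ for $p\in M$.

\begin{lemma}\label{lem:hull}
\begin{enumerate}
\item[(a)] For $s\in I$ the set $\operatorname{dom}(s)$ is a right ideal, and $s(xm)=s(x)m$ for $x\in\operatorname{dom}(s)$, $m\in M$.
\item[(b)] $\mathcal J=\{\operatorname{dom}(s):s\in I\}\cup\{\emptyset\}$. If $\emptyset\neq X\in\mathcal J$, then $\operatorname{id}_X\in I$. The family $\mathcal J$ is closed under finite intersections and under $X\mapsto s^{-1}[X]$ for $s\in I$.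
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The statement holds for $L_p$, and for $L_p^{-1}$ because $L_p^{-1}(pym)=ym$. Suppose it holds for $s$ and $t$, and let $x\in\operatorname{dom}(st)$. Then $xm\in\operatorname{dom}(t)$ and $t(xm)=t(x)m\in\operatorname{dom}(s)$, so $xm\in\operatorname{dom}(st)$ and $st(xm)=s(t(x)m)=st(x)m$.

(b) The preimage of $X$ is $p^{-1}X$ under $L_p$ and $pX$ under $L_p^{-1}$. By \eqref{eq:preimage}, $\operatorname{dom}(sL_p)=p^{-1}\operatorname{dom}(s)$ and $\operatorname{dom}(sL_p^{-1})=p\operatorname{dom}(s)$. Thus the domains of elements of $I$ are exactly the sets obtained from $M$ by finitely many of the two operations, and these sets together with $\emptyset$ form $\mathcal J$. If $X=\operatorname{dom}(t)$ and $Y=\operatorname{dom}(u)$, then $\operatorname{id}_X=t^{-1}t\in I$, $X\cap Y=\operatorname{dom}(\operatorname{id}_X\operatorname{id}_Y)$ and $s^{-1}[X]=\operatorname{dom}(ts)$.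
\end{proof}

In a right LCM monoid every nonempty element of $I$ has the form $L_pL_q^{-1}$ (see \eqref{eq:LCM}), and one can absorb adjoints by looking at the element $q$, as we did for the free monoid. For a general monoid we have no such normal form. The next lemma does not need one, and this is why no alignment hypothesis enters: it uses only part (a) of Lemma~\ref{lem:hull}. We say that $q\in M$ \emph{decides} $s\in I$ if $q\in\operatorname{dom}(s)$ or $qM\cap\operatorname{dom}(s)=\emptyset$.

\begin{lemma}[Absorption]\label{lem:absorb}
\begin{enumerate}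
\item[(a)] If $q\in\operatorname{dom}(s)$, then $sL_q=L_{s(q)}$. If $qM\cap\operatorname{dom}(s)=\emptyset$, then $sL_q$ is the empty map.
\item[(b)] Given $s_1,\dots,s_k\in I$ and $p\in M$, some $q\in pM$ decides all of $s_1,\dots,s_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $q\in\operatorname{dom}(s)$, then $qm\in\operatorname{dom}(s)$ and $s(qm)=s(q)m$ for all $m\in M$. If $qM\cap\operatorname{dom}(s)=\emptyset$, then no $m$ has $qm\in\operatorname{dom}(s)$.

(b) If $q$ decides $s$, so does every $q'\in qM$: in the first case because $\operatorname{dom}(s)$ is a right ideal, in the second because $q'M\subseteq qM$. Put $q_0=p$. Given $q_{i-1}$, choose $q_i\in q_{i-1}M\cap\operatorname{dom}(s_i)$ if this set is nonempty, and put $q_i=q_{i-1}$ otherwise. Then $q_i$ decides $s_i$, and $q=q_k$ lies in $q_iM$ for each $i$ and in $pM$.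
\end{proof}

For $s\in I$ let $w_s$ be the operator on $\ell^2(M)$ with $w_s\delta_x=\delta_{s(x)}$ for $x\in\operatorname{dom}(s)$ and $w_s\delta_x=0$ otherwise. Then $w_sw_t=w_{st}$, $w_s^*=w_{s^{-1}}$ and $w_{L_p}=\lambda(p)$. Each $w_s$ is therefore a product of operators $\lambda(p)$ and $\lambda(p)^*$, and the span of the $w_s$ is a dense $*$-subalgebra of $C^*_\lambda(M)$. Lemma~\ref{lem:absorb}(a) reads
\begin{equation}\label{eq:absorb}
w_s\lambda(q)=\begin{cases}\lambda(s(q))&\text{if }q\in\operatorname{dom}(s),\\ 0&\text{if }qM\cap\operatorname{dom}(s)=\emptyset.\end{cases}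
\end{equation}

\subsection*{Negligible elements}
We shall run the argument of Section~\ref{sec:model} both in $C^*_\lambda(M)$ and in the boundary quotient, so we set it up for an arbitrary quotient. Let $\theta:C^*_\lambda(M)\to B$ be a surjective $*$-homomorphism and put $u_p=\theta(\lambda(p))$. An element $a\in B$ is \emph{negligible} if for all $p\in M$ and $\varepsilon>0$ there is $q\in pM$ with $\|au_q\|<\varepsilon$. The set of negligible elements is denoted by $\mathcal N(B)$; for $\theta=\operatorname{id}$ it is the set $\mathcal N$ of \eqref{eq:N}.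

\begin{example}\label{ex:compact}
For $M=\mathbb N$, the set $\mathcal N$ consists of the compact operators. The sequence $\|aS^n\|$ is nonincreasing, so $a\in\mathcal N$ if and only if $\|aP_n\|=\|aS^n\|\to0$, where $P_n=S^nS^{*n}$. The projections $P_n$ have finite corank and tend to $0$ strongly, so $\|aP_n\|\to0$ holds exactly when $a$ is compact. All compact operators lie in $C^*_\lambda(\mathbb N)$, which contains the matrix units $S^i(1-SS^*)S^{*j}$.
\end{example}

\begin{proposition}\label{prop:negligible}
Let $M$ be left cancellative and let $\theta:C^*_\lambda(M)\to B$ be as above.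
\begin{enumerate}
\item[(a)] For $a_1,\dots,a_k\in\mathcal N(B)$, $p\in M$ and $\varepsilon>0$ there is one $q\in pM$ with $\|a_iu_q\|<\varepsilon$ for all $i$.
\item[(b)] $\mathcal N(B)$ is a closed two-sided ideal of $B$, and $\theta(\mathcal N)\subseteq\mathcal N(B)$.
\item[(c)] If a $*$-homomorphism $\pi$ on $B$ is bounded below on $\operatorname{span}\{u_p:p\in M\}$, then $\ker\pi\subseteq\mathcal N(B)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $\|au_{qx}\|=\|au_qu_x\|\le\|au_q\|$. Choose $q_1\in pM$ with $\|a_1u_{q_1}\|<\varepsilon$, then $q_2\in q_1M$ with $\|a_2u_{q_2}\|<\varepsilon$, and so on; $q=q_k$ works.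

(b) By (a), $\mathcal N(B)$ is closed under sums. The inequalities $\|bau_q\|\le\|b\|\|au_q\|$ and $\|au_q\|\le\|a'u_q\|+\|a-a'\|$ show that it is a left ideal and that it is closed. Since the elements $\theta(w_s)$ span a dense subspace of $B$, it remains to show that $a\theta(w_s)$ is negligible for $a\in\mathcal N(B)$ and $s\in I$. Let $p\in M$ and $\varepsilon>0$, and choose $q\in pM$ that decides $s$. If $qM\cap\operatorname{dom}(s)=\emptyset$, then $a\theta(w_s)u_q=0$ by \eqref{eq:absorb}. If $q\in\operatorname{dom}(s)$, negligibility of $a$ at the element $s(q)$ gives $x\in M$ with $\|au_{s(q)x}\|<\varepsilon$. Then $qx\in pM$, and $a\theta(w_s)u_{qx}=au_{s(q)}u_x=au_{s(q)x}$ has norm less than $\varepsilon$. The last claim holds because $\|\theta(a)u_q\|\le\|a\lambda(q)\|$.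

(c) Let $\|\pi(y)\|\ge c\|y\|$ on $\operatorname{span}\{u_p\}$, with $c>0$. Let $a\in\ker\pi$, $p\in M$, $\varepsilon>0$. Choose $b=\sum_{i=1}^kc_i\theta(w_{s_i})$ with $\|a-b\|<\varepsilon$, and choose $q\in pM$ that decides $s_1,\dots,s_k$. By \eqref{eq:absorb},
\[
bu_q=\sum_{i:\ q\in\operatorname{dom}(s_i)}c_i\,u_{s_i(q)}\in\operatorname{span}\{u_m:m\in M\}.
\]
Since $au_q\in\ker\pi$, we get $c\|bu_q\|\le\|\pi(bu_q)\|=\|\pi((b-a)u_q)\|<\varepsilon$, and so $\|au_q\|<\varepsilon+\varepsilon/c$. As $p$ and $\varepsilon$ are arbitrary, $a$ is negligible.
\end{proof}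

\begin{proof}[Proof of Theorem~\ref{thm:shilov}(1)]
Take $\theta=\operatorname{id}$ in Proposition~\ref{prop:negligible}, and in (c) let $\pi$ be the quotient map $C^*_\lambda(M)\to C^*_\lambda(M)/J$.
\end{proof}

\subsection*{The Shilov ideal}
Every boundary ideal lies in $\mathcal N$. For $\mathcal N$ itself to be a boundary ideal, the matrix norms of $\mathcal A_\lambda(M)$ must be attained on vectors where finitely many given negligible operators are small. To move a vector far out without changing what $\mathcal A_\lambda(M)$ does to it, we translate on the right, $\delta_x\mapsto\delta_{xq}$. This map commutes with left multiplication, and it is isometric on $\ell^2(K)$ when $x\mapsto xq$ is injective on $K$; here right cancellation, or (S), is used. One point needs care: $\delta_{xq}$ lies in $\ell^2(xqM)$ and need not lie in $\ell^2(qM)$. So we need $j\lambda(x)\lambda(q)$ to be small for $j\in\mathcal N$, and this is where the right ideal property of $\mathcal N$ comes in.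

\begin{proof}[Proof of Theorem~\ref{thm:shilov}(2)]
By part (1), $\mathcal N$ contains every boundary ideal, so it suffices to show that $\mathcal A_\lambda(M)\to C^*_\lambda(M)/\mathcal N$ is completely isometric. Fix $n$. The norm of $M_n(C^*_\lambda(M)/\mathcal N)$ is the quotient norm of $M_n(C^*_\lambda(M))/M_n(\mathcal N)$. By density it is therefore enough to prove $\|a-j\|\ge\|a\xi\|$ for
\[
a=\sum_{m\in F'}a_m\otimes\lambda(m),\qquad j=(j_{kl})\in M_n(\mathcal N),\qquad \xi=\sum_{l\le n,\ x\in F}\xi_{l,x}\,e_l\otimes\delta_x ,
\]
where $F,F'\subseteq M$ are finite, $a_m\in M_n(\mathbb C)$, and $\xi$ is a unit vector of $\mathbb C^n\otimes\ell^2(M)$.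

Let $K=F\cup F'F$, a finite set that supports both $\xi$ and $a\xi$, and let $q$ be given by (S) for $K$. Let $\varepsilon>0$. The finitely many operators $j_{kl}\lambda(x)$, with $k,l\le n$ and $x\in F$, lie in $\mathcal N$, so Proposition~\ref{prop:negligible}(a) gives $q'\in qM$ with $\|j_{kl}\lambda(x)\lambda(q')\|<\varepsilon$ for all of them. By the choice of $q$ the map $x\mapsto xq'$ is injective on $K$, so $R:\ell^2(K)\to\ell^2(M)$, $\delta_x\mapsto\delta_{xq'}$, is an isometry. For $m\in F'$ and $x\in F$ we have $\lambda(m)R\delta_x=\delta_{mxq'}=R\lambda(m)\delta_x$, hence $a(1\otimes R)\xi=(1\otimes R)a\xi$. Also $j_{kl}R\delta_x=j_{kl}\lambda(x)\lambda(q')\delta_1$ has norm less than $\varepsilon$, and $|\xi_{l,x}|\le1$, so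
\[
\|j(1\otimes R)\xi\|\le\sum_{k,l\le n}\ \sum_{x\in F}|\xi_{l,x}|\,\|j_{kl}R\delta_x\|\le n^2|F|\,\varepsilon .
\]
Since $(1\otimes R)\xi$ is a unit vector, $\|a-j\|\ge\|(a-j)(1\otimes R)\xi\|\ge\|a\xi\|-n^2|F|\varepsilon$. Let $\varepsilon\to0$.
\end{proof}

\section{The boundary and its groupoid}\label{sec:boundary}

\subsection*{Characters}
A \emph{character} on $\mathcal J$ is a map $\chi:\mathcal J\to\{0,1\}$ with $\chi(M)=1$, $\chi(\emptyset)=0$ and $\chi(X\cap Y)=\chi(X)\chi(Y)$. The set $\Omega$ of characters, with the topology of pointwise convergence, is a closed subset of $\{0,1\}^{\mathcal J}$, hence compact and Hausdorff, and each $\Omega(X)=\{\chi:\chi(X)=1\}$ is clopen. A character is determined by its support $\operatorname{supp}\chi=\{X:\chi(X)=1\}$. The supports are exactly the \emph{filters}: the subfamilies of $\mathcal J$ that contain $M$, do not contain $\emptyset$, and are closed under finite intersections and under passing to larger members of $\mathcal J$. In particular $\Omega(X)\subseteq\Omega(Y)$ if $X\subseteq Y$. One should think of $\chi$ as a generalized element of $M$ that lies in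 $X$ when $\chi(X)=1$; an actual element $m$ gives the character $\chi_m$ with $\chi_m(X)=1$ if and only if $m\in X$.

A character is \emph{maximal} if its support is maximal among filters. Let $\Omega_{\max}$ be the set of maximal characters, and put
\[
\partial\Omega=\overline{\Omega_{\max}},\qquad \partial\Omega(X)=\partial\Omega\cap\Omega(X),\qquad \Omega_\lambda=\overline{\{\chi_m:m\in M\}} .
\]

\begin{example}\label{ex:characters}
For $M=\mathbb N$, the nonempty constructible ideals are the sets $n+\mathbb N$. The characters are the $\chi_n$ and the character $\chi_\infty$ that equals $1$ on every nonempty ideal, and $\partial\Omega=\{\chi_\infty\}$. For the free monoid on $x,y$, the nonempty constructible ideals are the sets $pM$, and $pM\cap qM\ne\emptyset$ only if one of $p,q$ is a prefix of the other. A filter is thus the family of all $pM$ with $p$ a prefix of a fixed finite or infinite word, and it is maximal when the word is infinite. The neighborhood $\Omega(pM)\setminus(\Omega(pxM)\cup\Omega(pyM))$ of $\chi_p$ contains no maximal character, so $\partial\Omega$ is the space of infinite words, and $\partial\Omega(pM)$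 is the set of those that begin with $p$.
\end{example}

For $s\in I$ and $\chi\in\Omega(\operatorname{dom}s)$ define $(s.\chi)(X)=\chi(s^{-1}[X])$, which makes sense by Lemma~\ref{lem:hull}(b). This is a character, because preimages respect intersections and $s^{-1}[M]=\operatorname{dom}(s)$; it lies in $\Omega(\operatorname{im}s)$ and depends continuously on $\chi$. By \eqref{eq:preimage}, for $\chi\in\Omega(\operatorname{dom}t)$,
\begin{equation}\label{eq:action}
t.\chi\in\Omega(\operatorname{dom}s)\iff\chi\in\Omega(\operatorname{dom}st),\qquad\text{and then}\quad s.(t.\chi)=(st).\chi .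
\end{equation}
Since $\operatorname{id}_X.\chi=\chi$ for $\chi\in\Omega(X)$, the map $\chi\mapsto s.\chi$ is a homeomorphism $\Omega(\operatorname{dom}s)\to\Omega(\operatorname{im}s)$ with inverse given by $s^{-1}$. A set $F\subseteq\Omega$ is \emph{invariant} if $s.\chi\in F$ whenever $\chi\in F\cap\Omega(\operatorname{dom}s)$.

Part (b) of the next lemma links the topology of $\partial\Omega$ to the quantifier ``for all $p\in M$'' in the definition of negligibility.

\begin{lemma}\label{lem:boundary}
\begin{enumerate}
\item[(a)] $\partial\Omega(X)\neq\emptyset$ for every nonempty $X\in\mathcal J$.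
\item[(b)] Every open $V\subseteq\Omega$ that meets $\Omega_{\max}$ contains $\Omega(pM)$ for some $p\in M$. Hence every nonempty relatively open subset of $\partial\Omega$ contains $\partial\Omega(pM)$ for some $p\in M$.
\item[(c)] $\partial\Omega$ and $\Omega_\lambda$ are closed and invariant, and $\partial\Omega\subseteq\Omega_\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Pick $p\in X$. The union of a chain of filters is a filter, so by Zorn's lemma $\operatorname{supp}\chi_p$, which contains $X$, lies in a maximal filter.

(b) Let $\chi\in V$ be maximal, with support $\mathcal F$. Shrinking $V$ to a basic neighborhood of $\chi$, and intersecting the finitely many sets on which the value $1$ is prescribed, we may assume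
\[
V=\{\eta\in\Omega:\eta(X)=1,\ \eta(Y_1)=\dots=\eta(Y_k)=0\},\qquad X\in\mathcal F,\quad Y_1,\dots,Y_k\notin\mathcal F .
\]
For each $i$ there is $Z_i\in\mathcal F$ with $Z_i\cap Y_i=\emptyset$. Otherwise $\{W\in\mathcal J:W\supseteq Y_i\cap Z\text{ for some }Z\in\mathcal F\}$ would be a filter that contains $\mathcal F$ and $Y_i$, against maximality. Put $W=X\cap Z_1\cap\dots\cap Z_k\in\mathcal F$; it is nonempty. If $\eta(W)=1$, then $\eta(X)=\eta(Z_i)=1$ and $\eta(Y_i)=\eta(Y_i)\eta(Z_i)=\eta(\emptyset)=0$, so $\Omega(W)\subseteq V$. For $p\in W$ we have $pM\subseteq W$ and hence $\Omega(pM)\subseteq V$. For the second claim, a nonempty set $V\cap\partial\Omega$ with $V$ open meets the dense subset $\Omega_{\max}$ of $\partial\Omega$.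

(c) The closure of an invariant set $F$ is invariant: a point of $\overline F$ in the open set $\Omega(\operatorname{dom}s)$ is a limit of points of $F\cap\Omega(\operatorname{dom}s)$, and $s$ acts continuously. The set $\{\chi_m\}$ is invariant, since for $m\in\operatorname{dom}(s)$ we have $m\in s^{-1}[X]$ if and only if $s(m)\in X$, that is, $s.\chi_m=\chi_{s(m)}$. The set $\Omega_{\max}$ is invariant: let $\chi\in\Omega(\operatorname{dom}s)$ be maximal and $\operatorname{supp}(s.\chi)\subseteq\operatorname{supp}\eta$. Then $\eta\in\Omega(\operatorname{im}s)$ and, applying $s^{-1}$, $\operatorname{supp}\chi\subseteq\operatorname{supp}(s^{-1}.\eta)$. So $\chi=s^{-1}.\eta$ and $\eta=s.\chi$. Finally, by (b) every neighborhood of a maximal character contains some $\Omega(pM)$, and with it $\chi_p$; so $\Omega_{\max}\subseteq\Omega_\lambda$.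
\end{proof}

\subsection*{The groupoid of germs}
The elements of $H=I\ltimes\Omega$ are the classes $[s,\chi]$ of pairs with $s\in I$ and $\chi\in\Omega(\operatorname{dom}s)$, where $[s,\chi]=[t,\chi']$ if and only if $\chi=\chi'$ and
\begin{equation}\label{eq:germ}
s|_X=t|_X\quad\text{for some }X\in\mathcal J\text{ with }X\subseteq\operatorname{dom}(s)\cap\operatorname{dom}(t)\text{ and }\chi(X)=1 .
\end{equation}
The source and range are $\mathsf d[s,\chi]=\chi$ and $\mathsf r[s,\chi]=s.\chi$, the product is $[s,t.\chi][t,\chi]=[st,\chi]$, the inverse is $[s,\chi]^{-1}=[s^{-1},s.\chi]$, and the unit $[\operatorname{id}_M,\chi]$ is identified with $\chi$. The sets $[s,U]=\{[s,\chi]:\chi\in U\}$, with $U\subseteq\Omega(\operatorname{dom}s)$ open, form a basis for the topology: if $[s,\chi]=[t,\chi]$ lies in $[s,U]\cap[t,V]$ and $X$ is as in \eqref{eq:germ}, then $[s,U\cap V\cap\Omega(X)]\subseteq[s,U]\cap[t,V]$. On $[s,U]$ both $\mathsf d$ and $\mathsf r$ are homeomorphisms onto open subsets of $\Omega$. An open set with this property is an \emph{open bisection}, and a topological groupoid covered by open bisections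 is \emph{\'etale}.

The following sufficient condition for the Hausdorff property covers all our examples.

\begin{lemma}\label{lem:hausdorff}
If $\operatorname{Fix}(u)=\{x\in\operatorname{dom}(u):u(x)=x\}$ belongs to $\mathcal J$ for every $u\in I$, then $H$ is Hausdorff. This is the case when $M$ is a submonoid of a group.
\end{lemma}

\begin{proof}
Germs with different sources are separated because $\mathsf d$ is continuous and $\Omega$ is Hausdorff. Let $[s,\chi]\neq[t,\chi]$. The set $D=\{x\in\operatorname{dom}(s)\cap\operatorname{dom}(t):s(x)=t(x)\}$ equals $\operatorname{Fix}(s^{-1}t)$, so $D\in\mathcal J$. For $\eta\in\Omega(\operatorname{dom}s)\cap\Omega(\operatorname{dom}t)$ we have $[s,\eta]=[t,\eta]$ if and only if $\eta(D)=1$: a set $X$ as in \eqref{eq:germ} is contained in $D$, and conversely $X=D$ may be used. Hence $U=(\Omega(\operatorname{dom}s)\cap\Omega(\operatorname{dom}t))\setminus\Omega(D)$ is an open neighborhood of $\chi$ with $[s,U]\cap[t,U]=\emptyset$. If $M$ lies in a group $\Gamma$, each $u\in I$ is the restriction of left multiplication by some $g\in\Gamma$, so $\operatorname{Fix}(u)$ is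 $\operatorname{dom}(u)$ or $\emptyset$.
\end{proof}

\subsection*{Reduced C*-algebras}
From now on $H$ is assumed to be Hausdorff. For a closed invariant set $F\subseteq\Omega$, the reduction $H_F=\mathsf d^{-1}(F)$ is a Hausdorff \'etale groupoid with compact unit space $F$. We recall its reduced C*-algebra; see \cite{Renault,Sims}. Second countability is not needed for what follows. The space $C_c(H_F)$ is a $*$-algebra under
\[
(fg)(\gamma)=\sum_{\alpha\beta=\gamma}f(\alpha)g(\beta),\qquad f^*(\gamma)=\overline{f(\gamma^{-1})}.
\]
For $\chi\in F$ let $H_\chi=\mathsf d^{-1}(\chi)$; it is contained in $H_F$. The \emph{regular representation} $\rho_\chi$ of $C_c(H_F)$ on $\ell^2(H_\chi)$ is the $*$-representation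
\[
\rho_\chi(f)\delta_\gamma=\sum_{\alpha\in H_{\mathsf r(\gamma)}}f(\alpha)\,\delta_{\alpha\gamma}.
\]
The algebra $C^*_\lambda(H_F)$ is the completion of $C_c(H_F)$ in the norm $\|f\|=\sup_{\chi\in F}\|\rho_\chi(f)\|$. Each $\rho_\chi$ extends to the completion, and the formula for the norm persists.

For $s\in I$ the bisection $B_s=\{[s,\chi]:\chi\in F\cap\Omega(\operatorname{dom}s)\}$ is compact and open in $H_F$. It is closed because $H_F$ is Hausdorff, so its indicator function $v_s=v_s^F$ is continuous and belongs to $C_c(H_F)$. For the empty map, $v_s=0$. We write $v_p=v_{L_p}$. The unit space $F=B_{\operatorname{id}_M}$ is clopen, and we regard $C(F)$ as a subalgebra of $C_c(H_F)$ by extending functions by zero.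

\begin{definition}\label{def:boundary}
Let $H=I_l(M)\ltimes\Omega$ be Hausdorff and put $G=H_{\partial\Omega}$. The \emph{reduced boundary quotient} of $M$ is $\partial C^*_\lambda(M)=C^*_\lambda(G)$, with the elements $v_p=v_{L_p}^{\partial\Omega}$.
\end{definition}

\begin{example}\label{ex:N-groupoid}
For $M=\mathbb N\subseteq\mathbb Z$, the groupoid $H$ is Hausdorff by Lemma~\ref{lem:hausdorff}. Each $s\in I$ is a translation by some integer, restricted to a set $n+\mathbb N$, and two such maps have the same germ at $\chi_\infty$ exactly when the integers agree. So $G$ is the group $\mathbb Z$, and the Fourier transform identifies $\partial C^*_\lambda(\mathbb N)$ with $C(\mathbb T)$ and $v_n$ with $z^n$.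
\end{example}

\begin{lemma}\label{lem:groupoid}
Let $F\subseteq\Omega$ be closed and invariant, and let $\chi\in F$.
\begin{enumerate}
\item[(G1)] $v_sv_t=v_{st}$, $v_s^*=v_{s^{-1}}$ and $v_{\operatorname{id}_X}=1_{F\cap\Omega(X)}$. In particular $v_p^*v_p=1$ and $v_pv_p^*=1_{F\cap\Omega(pM)}$. Moreover $\rho_\chi(v_p)\delta_{[t,\chi]}=\delta_{[L_pt,\chi]}$.
\item[(G2)] For $g\in C(F)$ we have $\rho_\chi(g)\delta_\gamma=g(\mathsf r(\gamma))\delta_\gamma$, and $\|g\|=\|g\|_\infty$.
\item[(G3)] If $\gamma$ has source $\chi$ and range $\eta$, then $U:\delta_\alpha\mapsto\delta_{\alpha\gamma}$ is a unitary $\ell^2(H_\eta)\to\ell^2(H_\chi)$ with $U\rho_\eta(\cdot)=\rho_\chi(\cdot)U$ and $U\delta_\eta=\delta_\gamma$.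
\item[(G4)] For $a\in C^*_\lambda(H_F)$, the function $E(a):\chi\mapsto\langle\rho_\chi(a)\delta_\chi,\delta_\chi\rangle$ is continuous on $F$. Moreover $E(a^*a)(\chi)=\|\rho_\chi(a)\delta_\chi\|^2$, and $E(a^*a)=0$ implies $a=0$.
\item[(G5)] $\operatorname{span}\{v_s:s\in I\}$ is dense in $C^*_\lambda(H_F)$, and the $v_p$, $p\in M$, generate $C^*_\lambda(H_F)$ as a C*-algebra.
\end{enumerate}
\end{lemma}

The map $E$ is the canonical conditional expectation onto $C(F)$; only the properties in (G4) will be used.

\begin{proof}
(G1) By \eqref{eq:action}, the products $\alpha\beta$ with $\alpha\in B_s$, $\beta\in B_t$ are exactly the elements of $B_{st}$, and each has one such factorization, since $\beta$ is determined by its source. Also $B_s^{-1}=B_{s^{-1}}$, and $[\operatorname{id}_X,\eta]=\eta$ for $\eta\in\Omega(X)$. Apply this to $L_p^{-1}L_p=\operatorname{id}_M$ and $L_pL_p^{-1}=\operatorname{id}_{pM}$. The only element of $B_{L_p}$ with source $t.\chi$ is $[L_p,t.\chi]$, which gives the last formula.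

(G2) In the sum defining $\rho_\chi(g)\delta_\gamma$ only the unit $\alpha=\mathsf r(\gamma)$ contributes. So $\rho_\chi(g)$ is diagonal with entries among the values of $g$, and the value $g(\chi)$ occurs at $\delta_\chi$.

(G3) The map $\alpha\mapsto\alpha\gamma$ is a bijection $H_\eta\to H_\chi$ that preserves ranges, so both $U\rho_\eta(f)\delta_\alpha$ and $\rho_\chi(f)U\delta_\alpha$ equal $\sum_{\beta\in H_{\mathsf r(\alpha)}}f(\beta)\delta_{\beta\alpha\gamma}$.

(G4) For $f\in C_c(H_F)$ we have $E(f)=f|_F$, which is continuous. Since $|E(a)(\chi)-E(f)(\chi)|\le\|a-f\|$ for all $\chi$, the function $E(a)$ is a uniform limit of continuous functions. If $E(a^*a)=0$, then $\rho_\eta(a)\delta_\eta=0$ for all $\eta\in F$. By (G3), $\rho_\chi(a)\delta_\gamma=0$ for all $\chi\in F$ and $\gamma\in H_\chi$, so $a=0$.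

(G5) Let $f\in C_c(H_F)$. Its support is covered by finitely many clopen sets $B_{s_1},\dots,B_{s_k}$. Let $f_i$ be the pointwise product of $f$ with the indicator function of $B_{s_i}\setminus(B_{s_1}\cup\dots\cup B_{s_{i-1}})$, so that $f=\sum_if_i$. Then $f_i=v_{s_i}g_i$, where $g_i\in C(F)$ equals $\eta\mapsto f_i([s_i,\eta])$ on the clopen set $F\cap\Omega(\operatorname{dom}s_i)$ and vanishes elsewhere. The functions $1_{F\cap\Omega(X)}$, $\emptyset\ne X\in\mathcal J$, span a unital $*$-subalgebra of $C(F)$ that separates points, hence a dense one by the Stone--Weierstrass theorem. Now $v_s1_{F\cap\Omega(X)}=v_{s\operatorname{id}_X}$ by (G1), and $\|v_s(g-g')\|\le\|g-g'\|_\infty$ by (G1) and (G2). This proves density. Each $v_s$ is a product of elements $v_p$ and $v_p^*$.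
\end{proof}

\subsection*{The quotient map}
To map $C^*_\lambda(M)$ onto $\partial C^*_\lambda(M)$ we realize $C^*_\lambda(M)$ itself as a groupoid algebra and then restrict functions. The left regular representation is the regular representation at $\chi_1$, and it is faithful exactly over the orbit closure of $\chi_1$; this is the reason for introducing $\Omega_\lambda$.

\begin{proposition}\label{prop:Q}
Let $M$ be left cancellative with $H$ Hausdorff. There is a surjective $*$-homomorphism $Q:C^*_\lambda(M)\to\partial C^*_\lambda(M)$ with $Q(\lambda(p))=v_p$.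
\end{proposition}

\begin{proof}
Let $F=\Omega_\lambda$. If $[s,\chi_1]\in H_{\chi_1}$, then $1\in\operatorname{dom}(s)$, so $s=sL_1=L_{s(1)}$ by Lemma~\ref{lem:absorb}(a). If $[L_m,\chi_1]=[L_n,\chi_1]$, then $L_m$ and $L_n$ agree on a set that contains $1$, so $m=n$. Thus $m\mapsto[L_m,\chi_1]$ is a bijection $M\to H_{\chi_1}$, and by (G1) it turns $\rho_{\chi_1}(v_p^F)$ into $\lambda(p)$. By (G5), $\rho_{\chi_1}$ maps $C^*_\lambda(H_F)$ onto $C^*_\lambda(M)$. It is injective. Indeed, let $\rho_{\chi_1}(a)=0$. The germ $[L_m,\chi_1]$ has range $\chi_m$, so $\rho_{\chi_m}(a)=0$ for all $m$ by (G3). The continuous function $E(a^*a)$ then vanishes on the dense subset $\{\chi_m\}$ of $F$, and $a=0$ by (G4).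

By Lemma~\ref{lem:boundary}(c), $G$ is a closed subset of $H_F$ that contains $H_\chi$ for each $\chi\in\partial\Omega$ and every factor of each of its elements. So restriction of functions is a $*$-homomorphism $C_c(H_F)\to C_c(G)$ that sends $v_p^F$ to $v_p$, and $\rho_\chi(f|_G)=\rho_\chi(f)$ for $\chi\in\partial\Omega$. Hence $\|f|_G\|\le\|f\|$, and restriction extends to $C^*_\lambda(H_F)\to C^*_\lambda(G)$. Let $Q$ be its composition with $\rho_{\chi_1}^{-1}$. It is surjective by (G5).
\end{proof}

\section{The boundary quotient is the envelope}\label{sec:envelope}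

Two things are to be shown: that $\partial C^*_\lambda(M)$ is small enough to have no further quotient that preserves $\mathcal A_\lambda(M)$, and that it is large enough to contain $\mathcal A_\lambda(M)$ completely isometrically. The first needs only left cancellation. Negligibility in $\partial C^*_\lambda(M)$ refers to the surjection $\theta=Q$, so that $u_p=v_p$.

\begin{proposition}\label{prop:noneg}
Let $M$ be left cancellative with $H$ Hausdorff. Then $\mathcal N(\partial C^*_\lambda(M))=0$.
\end{proposition}

\begin{proof}
Let $0\neq a\in\partial C^*_\lambda(M)$. By (G4), $\chi\mapsto\|\rho_\chi(a)\delta_\chi\|$ is a nonzero continuous function on $\partial\Omega$. So for some $\kappa>0$ the set where it exceeds $\kappa$ is nonempty and open, and by Lemma~\ref{lem:boundary}(b) this set contains some $\partial\Omega(pM)$. Let $q\in pM$. By Lemma~\ref{lem:boundary}(a) there is $\chi\in\partial\Omega(qM)\subseteq\partial\Omega(pM)$. By (G1) and (G2), $\rho_\chi(v_qv_q^*)\delta_\chi=\delta_\chi$. Therefore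
\[
\|av_q\|\ge\|av_qv_q^*\|\ge\|\rho_\chi(a)\rho_\chi(v_qv_q^*)\delta_\chi\|=\|\rho_\chi(a)\delta_\chi\|>\kappa
\]
for every $q\in pM$, and $a$ is not negligible.
\end{proof}

The continuity in (G4), which comes from the Hausdorff hypothesis, is what turns a single point where $a$ is visible into a whole set $\partial\Omega(pM)$. The restriction to $\partial\Omega$ is what allows Lemma~\ref{lem:boundary}(b) to be applied: in $\Omega$ itself an open set such as $\{\chi_0\}$ for $M=\mathbb N$ contains no $\Omega(pM)$.

\begin{corollary}\label{cor:rigid}
Let $M$ be left cancellative with $H$ Hausdorff.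
\begin{enumerate}
\item[(a)] $\mathcal N\subseteq\ker Q$.
\item[(b)] Every $*$-homomorphism on $\partial C^*_\lambda(M)$ that is bounded below on $\operatorname{span}\{v_p:p\in M\}$ is injective.
\end{enumerate}
\end{corollary}

\begin{proof}
Combine Proposition~\ref{prop:noneg} with parts (b) and (c) of Proposition~\ref{prop:negligible}.
\end{proof}

For the second task we look for a copy of $\ell^2(M)$, with its left regular representation, inside a regular representation of $G$. The candidate is $\delta_m\mapsto\delta_{[L_m,\chi]}$, which is right translation by the point at infinity $\chi$. The danger is that $L_m$ and $L_n$ have the same germ at $\chi$ for $m\neq n$. This means that they agree on a nonempty ideal, which right cancellation forbids. A reader interested only in Theorem~\ref{thm:main} may take $q=1$ in the following proof.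

\begin{proposition}\label{prop:ci}
Let $M$ be left cancellative with $H$ Hausdorff, and assume \textup{(S)}. Then $Q$ is completely isometric on $\mathcal A_\lambda(M)$.
\end{proposition}

\begin{proof}
Each $Q^{(n)}$ is a $*$-homomorphism, hence contractive. By density it suffices to show $\|Q^{(n)}(a)\|\ge\|a\xi\|$ for $a=\sum_{m\in F'}a_m\otimes\lambda(m)$ with $F'$ finite and $a_m\in M_n(\mathbb C)$, and for a unit vector $\xi\in\mathbb C^n\otimes\ell^2(F)$ with $F\subseteq M$ finite. Let $K=F\cup F'F$, let $q$ be given by (S) for $K$, and choose $\chi\in\partial\Omega(qM)$ by Lemma~\ref{lem:boundary}(a).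

The germs $[L_x,\chi]$, $x\in K$, are distinct. Suppose $[L_x,\chi]=[L_y,\chi]$ with $x\ne y$ in $K$. Then $L_x$ and $L_y$ agree on some $X\in\mathcal J$ with $\chi(X)=1$. Since $\chi(X\cap qM)=1$, the set $X\cap qM$ contains an element $qz$, and $xqz=yqz$ contradicts the choice of $q$.

So $V:\ell^2(K)\to\ell^2(H_\chi)$, $\delta_x\mapsto\delta_{[L_x,\chi]}$, is an isometry. By (G1), $\rho_\chi(v_m)V\delta_x=\delta_{[L_{mx},\chi]}=V\lambda(m)\delta_x$ for $m\in F'$ and $x\in F$. Hence $\rho_\chi^{(n)}(Q^{(n)}(a))(1\otimes V)\xi=(1\otimes V)a\xi$, and taking norms gives $\|Q^{(n)}(a)\|\ge\|a\xi\|$.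
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shilov}(3)]
The inclusion $\mathcal N\subseteq\ker Q$ is Corollary~\ref{cor:rigid}(a). Assume (S). By Proposition~\ref{prop:ci}, $\ker Q$ is a boundary ideal, so $\ker Q\subseteq\mathcal N$ by part (1). Moreover $(\partial C^*_\lambda(M),Q|_{\mathcal A_\lambda(M)})$ is a C*-cover, because the $v_p$ generate $\partial C^*_\lambda(M)$. The universal property of the envelope gives a surjective $*$-homomorphism $\pi:\partial C^*_\lambda(M)\to C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$ with $\pi Q=\iota$ on $\mathcal A_\lambda(M)$. Then $\|\pi(Q(a))\|=\|a\|=\|Q(a)\|$ for $a\in\mathcal A_\lambda(M)$, so $\pi$ is injective by Corollary~\ref{cor:rigid}(b). Its inverse sends $\iota(\lambda(p))$ to $v_p$.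
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A cancellative monoid satisfies (S). Part (a) follows from Propositions~\ref{prop:Q} and~\ref{prop:ci}, part (b) from Corollary~\ref{cor:rigid}(b) since $v_p\in Q(\mathcal A_\lambda(M))$, and part (c) from Theorem~\ref{thm:shilov}(3).
\end{proof}

\begin{remark}\label{rem:arc}
In Theorem~\ref{thm:main}(b), ``bounded below'' cannot be weakened to ``injective''. For $M=\mathbb N$, the algebra $Q(\mathcal A_\lambda(\mathbb N))$ is the closure of the polynomials in $C(\mathbb T)$, that is, the disc algebra. Let $K$ be a proper closed arc of positive length. A function in the disc algebra that vanishes on $K$ extends holomorphically across the interior of $K$ by Schwarz reflection, and is zero by the identity theorem. So the restriction $C(\mathbb T)\to C(K)$ is injective on the disc algebra, but it is not injective on $C(\mathbb T)$.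
\end{remark}

\section{How much right cancellation is needed}\label{sec:rc}

\subsection*{A converse}
For a two-element set $F=\{m,n\}$, condition (S) asks for $q$ with $qM\cap\operatorname{Eq}(m,n)=\emptyset$, which says that $\operatorname{Eq}(m,n)$ is not dense. So the first claim of Theorem~\ref{thm:shilov}(4) states that (S) for two-element sets is necessary for $Q$ to be injective on $\mathcal A_\lambda(M)$.

\begin{proof}[Proof of Theorem~\ref{thm:shilov}(4)]
Suppose $\operatorname{Eq}(m,n)$ is dense, with $m\neq n$. For each $p$ there is $x\in pM\cap\operatorname{Eq}(m,n)$, and $(\lambda(m)-\lambda(n))\lambda(x)=\lambda(mx)-\lambda(nx)=0$. So $\lambda(m)-\lambda(n)$ lies in $\mathcal N\subseteq\ker Q$. It is nonzero, as it sends $\delta_1$ to $\delta_m-\delta_n$. Hence $Q$ is not injective on $\mathcal A_\lambda(M)$.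

Let $M$ be left reversible. Right cancellation implies (S), and (S) implies the isomorphism via $\lambda(p)\mapsto v_p$ by part (3). If $\Phi$ is such an isomorphism, then $\Phi\iota$ and $Q$ are continuous linear maps on $\mathcal A_\lambda(M)$ that agree on $\lambda(M)$; so $Q=\Phi\iota$ is injective on $\mathcal A_\lambda(M)$. Finally, let $Q$ be injective on $\mathcal A_\lambda(M)$. A nonempty right ideal $D$ is dense: for $d\in D$ and $p\in M$ we have $\emptyset\neq dM\cap pM\subseteq D\cap pM$. By the first claim, all the right ideals $\operatorname{Eq}(m,n)$ are empty, which is right cancellation.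
\end{proof}

\subsection*{The monoid $\langle a,b\mid ab=b^2\rangle$}
Part (4) concerns only the canonical map. To exclude every isomorphism we want a noncommutative monoid whose boundary quotient is commutative. The relation $ab=b^2$ makes $a$ and $b$ act in the same way on $bM$, and we shall see that $bM$ is all that the boundary sees.

\begin{proof}[Proof of Theorem~\ref{thm:shilov}(5)]
\emph{Normal forms.} Let $M=\langle a,b\mid ab=b^2\rangle$. Repeated use of the relation gives $a^lb=b^{l+1}$, so every element equals some $b^ka^l$. Replacing a subword $ab$ by $bb$, or conversely, changes neither the length of a word nor the number of letters $a$ after its last $b$ (all its letters, if it has no $b$). These two invariants equal $k+l$ and $l$ for $b^ka^l$, so the elements $(k,l):=b^ka^l$ are distinct. The product is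
\begin{equation}\label{eq:product}
(k,l)(0,j)=(k,l+j),\qquad (k,l)(i,j)=(k+l+i,\,j)\quad(i\ge1).
\end{equation}
The length $\deg(k,l)=k+l$ is a homomorphism $M\to\mathbb N$. Left multiplication by $(k,l)$ is injective on $\{(0,j)\}$ and on $\{(i,j):i\ge1\}$, and the two images are disjoint, since the first coordinate is $k$ in one and larger than $k$ in the other. So $M$ is left cancellative. It is not right cancellative, since $a\cdot b=b\cdot b$.

\emph{Principal right ideals.} Put $T_n=\{(i,j):i\ge n\}=b^nM$. By \eqref{eq:product},
\[
(k,l)M=\{(k,j):j\ge l\}\cup T_{k+l+1},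
\]
a column and a half-plane (Figure~\ref{fig:ideal}). Consider $(k,l)M\cap(k',l')M$ with $k\le k'$. If $k=k'$, the two ideals are nested. If $k'>k+l$, then $(k',l')M\subseteq T_{k'}\subseteq T_{k+l+1}\subseteq(k,l)M$. If $k<k'\le k+l$, the column of $(k,l)M$ misses $T_{k'}\supseteq(k',l')M$, and the column of $(k',l')M$ misses $(k,l)M$; so the intersection is $T_{k+l+1}\cap T_{k'+l'+1}=T_{\max(k+l,\,k'+l')+1}$. In every case the intersection is a principal right ideal. Thus $M$ is right LCM and left reversible.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]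
\foreach \x in {0,...,6} \foreach \y in {0,...,4} \draw (\x,\y) circle (2.5pt);
\foreach \y in {2,3,4} \fill (1,\y) circle (4pt);
\foreach \x in {4,5,6} \foreach \y in {0,...,4} \fill (\x,\y) circle (4pt);
\foreach \x in {0,...,6} \node[below] at (\x,-0.2) {$\x$};
\foreach \y in {0,...,4} \node[left] at (-0.2,\y) {$\y$};
\node at (7,-0.65) {$k$};
\node at (-0.65,5) {$l$};
\end{tikzpicture}
\caption{The principal right ideal $ba^2M$ of $M=\langle a,b\mid ab=b^2\rangle$. The point $(k,l)$ stands for the element $b^ka^l$, and filled points belong to the ideal: the column $k=1$, $l\ge2$, and the half-plane $k\ge4$. The pattern continues upward and to the right.}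
\label{fig:ideal}
\end{figure}

\emph{The groupoid is Hausdorff.} In any left cancellative monoid, suppose $qM\cap p'M=rM$ with $r=qy=p'z$. Then $p'x\in qM$ if and only if $p'x\in p'zM$, that is, $x\in zM$; and $L_q^{-1}L_{p'}$ sends $zx$ to $L_q^{-1}(qyx)=yx$. So $L_q^{-1}L_{p'}=L_yL_z^{-1}$, and
\begin{equation}\label{eq:LCM}
(L_pL_q^{-1})(L_{p'}L_{q'}^{-1})=L_{py}L_{q'z}^{-1}.
\end{equation}
If $qM\cap p'M=\emptyset$, the product is the empty map; this case does not occur for our $M$. Hence every $u\in I$ has the form $L_pL_q^{-1}$, which sends $qx$ to $px$, and $\operatorname{Fix}(u)=q\{x:px=qx\}$. If $p=q$, this is $qM$. If $\deg p\neq\deg q$, it is empty. If $p\ne q$ and $\deg p=\deg q$, then $p$ and $q$ have different first coordinates, so by \eqref{eq:product} $px\ne qx$ for $x=(0,j)$, while $px=qx=(\deg p+i,j)$ for $x=(i,j)$ with $i\ge1$; thus $\operatorname{Fix}(u)=qT_1=qbM$. In all cases $\operatorname{Fix}(u)\in\mathcal J$, and $H$ is Hausdorff by Lemma~\ref{lem:hausdorff}.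

\emph{The boundary quotient.} Every nonempty right ideal contains some $T_n$, so the nonempty members of $\mathcal J$ form a filter, and it contains every filter. Its character $\chi_\infty$ is the only maximal one. Thus $\partial\Omega=\{\chi_\infty\}$ and $G$ is a discrete group. For $s=L_pL_q^{-1}$, the integer $c(s)=\deg s(x)-\deg x$ equals $\deg p-\deg q$ for all $x\in\operatorname{dom}(s)$. Two maps with the same germ agree at some point and so have the same $c$, and evaluation at a point of $\operatorname{dom}(st)\neq\emptyset$ gives $c(st)=c(s)+c(t)$. So $[s,\chi_\infty]\mapsto c(s)$ is a homomorphism $G\to\mathbb Z$. It is surjective since $c(L_b)=1$. If $c(s)=0$, then $\deg p=\deg q$, so $s$ is the identity on $qbM$ by the previous step, and $[s,\chi_\infty]$ is the unit. Hence $G\cong\mathbb Z$ and $\partial C^*_\lambda(M)\cong C(\mathbb T)$ is commutative. On the other hand $\lambda(a)\lambda(b)=\lambda(b^2)\neq\lambda(ba)=\lambda(b)\lambda(a)$, so $\mathcal A_\lambda(M)$ is noncommutative, and so is $C^*_{\mathrm{env}}(\mathcal A_\lambda(M))$, which contains a copy of it.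
\end{proof}

Adjoining one free generator to this monoid restores (S), so (S) is strictly weaker than right cancellation.

\begin{example}\label{ex:S}
Let $M_0=\langle a,b\mid ab=b^2\rangle$ and $M=\langle a,b,c\mid ab=b^2\rangle$. The relation does not involve $c$, so each element of $M$ is $w_0cw_1c\cdots cw_k$ for a unique sequence of blocks $w_0,\dots,w_k\in M_0$. If $m$ has blocks $w_0,\dots,w_k$ and $x$ has blocks $x_0,\dots,x_r$, then $mx$ has blocks $w_0,\dots,w_{k-1},w_kx_0,x_1,\dots,x_r$. Since $M_0$ is left cancellative, so is $M$; and $M$ is not right cancellative. If $mcx=ncx$, then $m$ and $n$ contain the same number $k$ of letters $c$, and the first $k+1$ blocks of $mcx$ are the blocks of $m$ and also those of $n$; so $m=n$. Thus (S) holds with $q=c$ for every $F$, and Theorem~\ref{thm:shilov}(2) applies to $M$.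
\end{example}

\begin{thebibliography}{9}

\bibitem{BBD} Brix, Bruce, and Dor-On, 2024.

\bibitem{Talk} \emph{Non-Embeddable Right LCM Semigroups}, \texttt{https://\allowbreak personalpages.\allowbreak manchester.ac.uk/\allowbreak staff/\allowbreak daniel.heath-2/\allowbreak Slides\_and\_Talks/\allowbreak Right\_LCM\_Newcastle24.pdf}

\bibitem{Renault} Renault, \emph{A groupoid approach to C*-algebras}.

\bibitem{Sims} Sims, \emph{Hausdorff \'etale groupoids and their C*-algebras}.

\end{thebibliography}
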